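\title{Coboundary expansion of the join of a complex with itself}

\begin{abstract}
Let $X$ be a finite pure $d$-dimensional simplicial complex and let $\eta_k$ denote the normalized coboundary expansion constants over $\mathbb{F}_2$. If $\eta_0(X),\dots,\eta_{d-1}(X)$ are positive, the K\"unneth formula shows that $\eta_k(X*X)>0$ for $0\le k\le 2d$. We ask whether $\eta_k(X*X)$ is bounded below in terms of $\eta_0(X),\dots,\eta_{d-1}(X)$ alone. The answer is yes for $0\le k\le d$, with an explicit polynomial bound, and no for $k=2d$, for every $d\ge1$. For $d<k\le 2d$ we show that $\eta_k(X*X)$ is governed by the expansion of $X$ in dimension $k-d-1$ with coefficients in the normed group $H^d(X)$. The counterexample for $d=1$ is an expander built from a graph of large girth and a Cayley graph of its first cohomology group; suspension carries it to all $d$. The range $d<k<2d$ is not settled here.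
\end{abstract}

\section{Introduction}

\subsection{Coboundary expansion}

All complexes in this paper are finite simplicial complexes. Let $X$ be pure of dimension $d$, that is, every face lies in a $d$-dimensional face. Write $X(k)$ for the set of $k$-dimensional faces, with $X(-1)=\{\emptyset\}$. A $k$-cochain is a function $c\colon X(k)\to\mathbb{F}_2$, which we identify with its support, and $C^k(X)$ is the space of $k$-cochains; it is $0$ for $k<-1$ and $k>d$. The coboundary $\delta\colon C^k(X)\to C^{k+1}(X)$ is given by $(\delta c)(\tau)=\sum c(\sigma)$, the sum over the $k$-faces $\sigma\subset\tau$, and $\delta\delta=0$. With $B^k(X)=\delta C^{k-1}(X)$ and $Z^k(X)=\ker\delta$, the reduced cohomology is $\tilde H^k(X)=Z^k(X)/B^k(X)$. Because the empty face is included, $B^0(X)=\{\emptyset,X(0)\}$.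

To measure cochains, choose a $d$-face uniformly at random and then a $k$-face of it uniformly at random. The probability of obtaining $\sigma\in X(k)$ is the Garland weight
\[
w(\sigma)=\frac{N(\sigma)}{\binom{d+1}{k+1}\,|X(d)|},\qquad N(\sigma)=|\{\tau\in X(d):\sigma\subseteq\tau\}| .
\]
Thus $w$ is a probability measure on each $X(k)$, positive everywhere by purity. For $c\in C^k(X)$ put
\[
\|c\|=\sum_{\sigma\in c}w(\sigma),\qquad \|[c]\|=\min_{b\in B^k(X)}\|c+b\| ,
\]
so that $\|[c]\|$ is the distance from $c$ to the coboundaries. The $k$-th \emph{coboundary expansion constant} is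
\[
\eta_k(X)=\min\Bigl\{\frac{\|\delta c\|}{\|[c]\|}: c\in C^k(X)\setminus B^k(X)\Bigr\},\qquad 0\le k<d .
\]
The set is nonempty, since a single $k$-face has nonzero coboundary. We have $\eta_k(X)>0$ if and only if every cocycle is a coboundary, that is, $\tilde H^k(X)=0$. The inequality $\eta_k(X)\ge\varepsilon$ is a robust form of this vanishing: every $c$ can be corrected by a coboundary to a cochain of norm at most $\varepsilon^{-1}\|\delta c\|$. For a regular graph with vertex set $V$ and edge set $E$, all vertices have weight $1/|V|$, all edges have weight $1/|E|$, and $\delta S$ is the set of edges between $S$ and $V\setminus S$. Hence $\eta_0$ is the minimum over $\emptyset\ne S\ne V$ of the fraction of edges leaving $S$ divided by $\min(|S|,|V\setminus S|)/|V|$, a normalized edge expansion.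

\subsection{The question}

The join $X*Y$ of pure complexes of dimensions $d$ and $e$ has as faces the disjoint unions $\sigma\sqcup\tau$ of a face $\sigma$ of $X$ and a face $\tau$ of $Y$, each possibly empty. It is pure of dimension $d+e+1$. We write $X^{*2}=X*X$ for the join of two disjoint copies of $X$, so $\eta_k(X^{*2})$ is defined for $0\le k\le 2d$. The K\"unneth formula for joins reads $\tilde H^k(X*Y)\cong\bigoplus_{i+j=k-1}\tilde H^i(X)\otimes\tilde H^j(Y)$. If $\tilde H^j(X)=0$ for $0\le j<d$, only the term $i=j=d$ can survive, so $\tilde H^k(X^{*2})=0$ for $0\le k\le2d$. In other words, positivity of $\eta_0(X),\dots,\eta_{d-1}(X)$ implies positivity of all $\eta_k(X^{*2})$. The following quantitative version was posed in \cite{source}: can $\eta_k(X^{*2})$ be bounded below in terms of the constants $\eta_j(X)$? We make it precise as follows.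

\medskip
\noindent\textbf{Question.} \emph{Let $d\ge1$, $0\le k\le 2d$ and $\varepsilon>0$. Is there a $\theta=\theta(d,k,\varepsilon)>0$ such that $\eta_k(X^{*2})\ge\theta$ for every pure $d$-dimensional complex $X$ with $\eta_j(X)\ge\varepsilon$ for all $0\le j<d$?}
\medskip

For fixed $d$ and $k$, a positive answer for all $\varepsilon$ is equivalent to the existence of a function $f\colon(0,\infty)^d\to(0,\infty)$, non-decreasing in each argument, with $\eta_k(X^{*2})\ge f(\eta_0(X),\dots,\eta_{d-1}(X))$ whenever all $\eta_j(X)$ are positive. Given $f$, take $\theta=f(\varepsilon,\dots,\varepsilon)$. Given $\theta$, let $f(x)$ be the minimum of $1$ and the infimum of $\eta_k(X^{*2})$ over all $X$ with $\eta_j(X)\ge x_j$ for all $j$; it is at least $\min(1,\theta(d,k,\min_jx_j))$.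

\subsection{Results}

The natural guess is yes: the vanishing of $\tilde H^k(X^{*2})$ can be proved by writing a cocycle as a coboundary one bidegree at a time, each time using the vanishing of cohomology in one factor, and one expects to lose only a factor $\varepsilon$ at each step. In low degrees this works, and expansion of one factor suffices.

\begin{theorem}\label{thm:low}
Let $X,Y$ be pure complexes with $\dim X=d\ge0$ and $\dim Y=e\ge1$, and let $0\le k\le e$. Put $\eta=\min\{1,\eta_j(Y):0\le j\le\min(k,e-1)\}$ and assume $\eta>0$. Then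
\[
\eta_k(X*Y)\ \ge\ \frac{\eta^{\,k+2}}{(k+2)!\,\binom{d+e+2}{k+2}} .
\]
\end{theorem}

Nothing is assumed about the expansion of $X$. Taking $Y=X$ answers the Question positively for $0\le k\le d$. In the top degree the guess is wrong.

\begin{theorem}\label{thm:counter}
Let $d\ge1$ and $0<\varepsilon<\frac{2}{(d+1)!}$. For every $\theta>0$ there is a pure $d$-dimensional complex $X$ with $\eta_j(X)\ge\varepsilon$ for $0\le j<d$ and $\eta_{2d}(X^{*2})<\theta$. In particular, for every $0<\varepsilon<1$ there are connected graphs $X$ with $\eta_0(X)\ge\varepsilon$ and $\eta_2(X^{*2})$ arbitrarily small.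
\end{theorem}

So the Question has a negative answer for $k=2d$ and every $d\ge1$, and for $d=1$ the picture is complete: yes for $k=0,1$, no for $k=2$.

The obstruction sits in the one cohomology group that the hypotheses do not control. Let $\dim X=d\ge1$ and $A=H^d(X)=C^d(X)/B^d(X)$, with the quotient norm $\|\alpha\|=\min_{x\in\alpha}\|x\|$. This norm is subadditive and vanishes only at $0$. Let $C^s(X;A)$ be the group of functions $\varphi\colon X(s)\to A$, with $\delta$ given by the same formula as before and $B^s(X;A)=\delta C^{s-1}(X;A)$; for instance, $B^0(X;A)$ consists of the constant functions. Put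
\[
\|\varphi\|=\sum_{\sigma\in X(s)}w(\sigma)\|\varphi(\sigma)\|,\qquad \|[\varphi]\|=\min_{\beta\in B^s(X;A)}\|\varphi+\beta\|,
\]
and, for $0\le s\le d-1$, let $h_s(X)$ be the minimum of $\|\delta\varphi\|/\|[\varphi]\|$ over $\varphi\in C^s(X;A)\setminus B^s(X;A)$, with $h_s(X)=\infty$ if there is no such $\varphi$.

\begin{theorem}\label{thm:coef}
For $d\ge1$ and $\varepsilon>0$ there is a constant $K=K(d,\varepsilon)>0$ with the following property. If $X$ is pure of dimension $d$ with $\eta_j(X)\ge\varepsilon$ for $0\le j<d$, and if $0\le s\le d-1$ and $k=d+1+s$, then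
\[
K^{-1}\min(1,h_s(X))\ \le\ \eta_k(X^{*2})\ \le\ K\,h_s(X).
\]
\end{theorem}

Hence for $d<k\le2d$ the Question asks exactly whether expansion of $X$ over $\mathbb{F}_2$ forces uniform expansion in dimension $k-d-1$ with coefficients in the normed group $H^d(X)$. As a group, $H^d(X)$ is a direct sum of copies of $\mathbb{F}_2$, and this is all that the K\"unneth formula needs. Its norm, however, need not resemble a sum of norms on the summands, and Theorem~\ref{thm:counter} exploits this. For $d\ge2$ and $d<k<2d$ we do not settle the Question.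

Section~\ref{sec:join} describes cochains of a join. Sections~\ref{sec:low} and~\ref{sec:coef} prove Theorems~\ref{thm:low} and~\ref{thm:coef}. Section~\ref{sec:graph} constructs the graphs of Theorem~\ref{thm:counter}, and Section~\ref{sec:susp} suspends them.

\section{Cochains of a join}\label{sec:join}

\subsection{The coboundary is bounded}

Let $X$ be pure of dimension $d$ and $\sigma\in X(k)$ with $-1\le k<d$. A $d$-face containing $\sigma$ contains $d-k$ faces $\tau\in X(k+1)$ with $\tau\supset\sigma$, so $\sum_{\tau\supset\sigma}N(\tau)=(d-k)N(\sigma)$. Since $(d-k)\binom{d+1}{k+1}=(k+2)\binom{d+1}{k+2}$, this says $\sum_{\tau\supset\sigma}w(\tau)=(k+2)w(\sigma)$. Every face of $\delta c$ contains a face of $c$, hence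
\begin{equation}\label{eq:bdd}
\|\delta c\|\le(k+2)\|c\|\qquad\text{for } c\in C^k(X).
\end{equation}
In degree $-1$ we have $C^{-1}(X)=\mathbb{F}_2$, $B^{-1}(X)=0$, and the nonzero cochain $\{\emptyset\}$ has norm $1$ and coboundary $X(0)$ of norm $1$. We therefore put $\eta_{-1}(X)=1$ for every $X$.

\subsection{Components}

Let $X,Y$ be pure of dimensions $d,e$. A face $\sigma\sqcup\tau$ with $\sigma\in X(i)$, $\tau\in Y(j)$ has dimension $i+j+1$, so
\[
C^k(X*Y)=\bigoplus_{i+j=k-1}C^i\otimes C^j,\qquad -1\le i\le d,\quad -1\le j\le e,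
\]
where $C^i\otimes C^j$ is the space of $\mathbb{F}_2$-valued functions on $X(i)\times Y(j)$. We index components by the degree in the first factor: for $c\in C^k(X*Y)$, let $c_i\in C^i\otimes C^{k-1-i}$ be its component on $X(i)\times Y(k-1-i)$, and $c_i=0$ outside the range above. Let $\delta_1,\delta_2$ be the coboundaries in the first and the second variable; they commute. A facet of $\sigma\sqcup\tau$ arises by deleting a vertex from $\sigma$ or from $\tau$, so
\begin{equation}\label{eq:delta}
(\delta c)_i=\delta_1c_{i-1}+\delta_2c_i .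
\end{equation}
In particular, if $g$ has the single component $g=g_i$, then $\delta g$ has the components $(\delta g)_i=\delta_2g$ and $(\delta g)_{i+1}=\delta_1g$.

For $f\in C^i\otimes C^j$ let $\mu(f)$ be the product measure of its support,
\[
\mu(f)=\sum_{f(\sigma,\tau)=1}w(\sigma)w(\tau)=\sum_{\sigma\in X(i)}w(\sigma)\,\|f(\sigma,\cdot)\| .
\]
It is subadditive, and \eqref{eq:bdd}, applied for each fixed $\tau$, gives $\mu(\delta_1f)\le(i+2)\mu(f)$. The top faces of $X*Y$ are the pairs of top faces, so $N(\sigma\sqcup\tau)=N(\sigma)N(\tau)$ and $w(\sigma\sqcup\tau)=\kappa_{ij}w(\sigma)w(\tau)$ with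
\[
\kappa_{ij}=\binom{d+1}{i+1}\binom{e+1}{j+1}\Big/\binom{d+e+2}{k+1},\qquad i+j=k-1 .
\]
Here $\kappa_{ij}$ is the probability that a random $k$-face of the join has $i+1$ vertices in $X$, so these numbers sum to $1$, and each is at least $\binom{d+e+2}{k+1}^{-1}$. Thus $\|c\|=\sum_i\kappa_{i,k-1-i}\,\mu(c_i)\le\max_i\mu(c_i)$, and in degree $k+1$,
\begin{equation}\label{eq:T}
T(c):=\sum_i\mu\bigl((\delta c)_i\bigr)\le\binom{d+e+2}{k+2}\|\delta c\| .
\end{equation}
The number $T(c)$ does not change when a coboundary is added to $c$.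

The only way in which expansion of a factor enters the proofs is the following.

\begin{lemma}[Filling in the second factor]\label{lem:fill}
Let $-1\le j<e$, $\eta_j(Y)>0$ and $f\in C^i\otimes C^j$. There is $g\in C^i\otimes C^{j-1}$ with $\mu(f+\delta_2g)\le\eta_j(Y)^{-1}\mu(\delta_2f)$.
\end{lemma}

\begin{proof}
For each $\sigma\in X(i)$ choose $g(\sigma,\cdot)\in C^{j-1}(Y)$ with $\|f(\sigma,\cdot)+\delta g(\sigma,\cdot)\|=\|[f(\sigma,\cdot)]\|\le\eta_j(Y)^{-1}\|\delta f(\sigma,\cdot)\|$ (for $j=-1$ necessarily $g=0$), and sum with the weights $w(\sigma)$.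
\end{proof}

\section{Low degrees: the staircase argument}\label{sec:low}

\begin{example}\label{ex:zero}
Let $k=0$. A $0$-cochain of $X*Y$ is a pair of vertex sets $c_{-1}=S'\subseteq Y(0)$ and $c_0=S\subseteq X(0)$. The component $(\delta c)_{-1}$ is $\delta S'$, and $(\delta c)_0$ is the set of pairs $(x,y)$ for which exactly one of $x\in S$, $y\in S'$ holds. After passing to the complement of $c$ if necessary, $\|S'\|\le\eta_0(Y)^{-1}\|\delta S'\|$. If $x\in S$, then for every $y$ either $(x,y)\in(\delta c)_0$ or $y\in S'$; so $\|S\|=\mu(S\times Y(0))\le\mu((\delta c)_0)+\|S'\|$. Both components of $c$ are bounded by the components of $\delta c$, and the edges of $X$ were never used.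
\end{example}

In general, \eqref{eq:delta} reads $\delta_2c_i=(\delta c)_i+\delta_1c_{i-1}$. If $c_{i-1}$ is small, then $\delta_2c_i$ is small, and Lemma~\ref{lem:fill} makes $c_i$ small by adding a coboundary. This coboundary disturbs $c_{i+1}$ but not $c_{i-1}$, so we can proceed with increasing $i$. Everything depends on the first component; see Figure~\ref{fig:stair}.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.95]
\foreach \s in {0,6} {
  \foreach \x in {-1,0,1,2} {
    \node at (\s+\x,-1.45) {\small $\x$};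
    \node at (\s-1.5,\x) {\small $\x$};
    \foreach \y in {-1,0,1,2} {\fill[gray] (\s+\x,\y) circle (0.8pt);}
  }
  \node at (\s+2.6,-1.45) {\small $i$};
  \node at (\s-1.5,2.55) {\small $j$};
}
\foreach \x/\y in {-1/1,0/0,1/-1,6/2,7/1} {\draw[->] (\x,\y) -- ++(0.86,0);}
\foreach \x/\y in {-1/1,0/0,1/-1,7/1,8/0} {\draw[->] (\x,\y) -- ++(0,0.86);}
\foreach \x/\y in {-1/1,0/0,1/-1,6/2,7/1,8/0} {\fill (\x,\y) circle (2.8pt);}
\foreach \x/\y in {-1/2,0/1,1/0,2/-1,7/2,8/1} {\draw[fill=white] (\x,\y) circle (2.8pt);}
\end{tikzpicture}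
\caption{The summands $C^i\otimes C^j$ for a join of two $2$-dimensional complexes. Black dots are the components of a $k$-cochain $c$, white dots those of $\delta c$; horizontal arrows are $\delta_1$, vertical arrows $\delta_2$. For $k=1$ (left) the leftmost black dot alone determines the white dot above it. For $k=3$ (right) the leftmost black dot lies in the top row and has no vertical arrow.}
\label{fig:stair}
\end{figure}

\begin{lemma}[Staircase]\label{lem:stair}
Let $X,Y$ be pure of dimensions $d\ge0$, $e\ge1$, let $0\le k\le d+e$, and put $i_0=\max(-1,k-1-e)$ and $i_1=\min(d,k)$, the smallest and the largest index of a component of a $k$-cochain. Let $0<\eta\le1$ satisfy $\eta_j(Y)\ge\eta$ for $0\le j\le k-2-i_0$. If $c\in C^k(X*Y)$ and $U\ge T(c)$ satisfy $\mu(c_{i_0})\le U$, then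
\[
\|[c]\|\le(i_1+2)!\,\eta^{-(i_1-i_0)}\,U .
\]
\end{lemma}

\begin{proof}
We add coboundaries to $c$ so that, successively for $i=i_0,\dots,i_1$,
\begin{equation}\label{eq:stair}
\mu(c_i)\le(i+2)!\,\eta^{-(i-i_0)}U .
\end{equation}
For $i=i_0$ this holds by hypothesis. Let $i_0<i\le i_1$ and assume \eqref{eq:stair} for all smaller indices. The second degree $j=k-1-i$ of $c_i$ satisfies $-1\le j\le k-2-i_0\le e-1$, so $\eta_j(Y)\ge\eta$; for $j=-1$ this uses $\eta\le1$. By \eqref{eq:delta},
\[
\mu(\delta_2c_i)\le\mu((\delta c)_i)+\mu(\delta_1c_{i-1})\le U+(i+1)\mu(c_{i-1}).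
\]
Take $g\in C^i\otimes C^{j-1}$ from Lemma~\ref{lem:fill} for $f=c_i$ and replace $c$ by $c+\delta g$. Only $c_i$ and $c_{i+1}$ change, and the new $c_i$ satisfies
\[
\mu(c_i)\le\eta^{-1}\bigl(U+(i+1)\,(i+1)!\,\eta^{-(i-1-i_0)}U\bigr)\le\bigl(1+(i+1)\,(i+1)!\bigr)\eta^{-(i-i_0)}U .
\]
Since $(i+2)!=(i+1)!+(i+1)\,(i+1)!$, this gives \eqref{eq:stair}. At the end $\|[c]\|\le\|c\|\le\max_i\mu(c_i)$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:low}]
Let $c\in C^k(X*Y)$ and $T=T(c)$. Since $k\le e$ we have $i_0=-1$, and the first component $c_{-1}$ is a $k$-cochain of $Y$. We claim that after adding a coboundary, $\mu(c_{-1})\le\eta^{-1}T$.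

Suppose $k<e$. Then $(\delta c)_{-1}=\delta_2c_{-1}$ and $\eta_k(Y)\ge\eta$. Lemma~\ref{lem:fill} gives $g\in C^{-1}\otimes C^{k-1}$ with $\mu(c_{-1}+\delta_2g)\le\eta^{-1}T$, and $c_{-1}+\delta_2g=(c+\delta g)_{-1}$.

Suppose $k=e$. Now $c_{-1}$ has top degree in $Y$, there is no component $(\delta c)_{-1}$, and no expansion constant of $Y$ is available. We use the next component instead. For each vertex $v$ of $X$, \eqref{eq:delta} gives $(\delta c)_0(v,\cdot)=c_{-1}(\emptyset,\cdot)+\delta c_0(v,\cdot)$. The $w$-average of $\|(\delta c)_0(v,\cdot)\|$ is $\mu((\delta c)_0)\le T$, so some $v$ has $\|(\delta c)_0(v,\cdot)\|\le T$. Define $g\in C^{-1}\otimes C^{e-1}$ by $g(\emptyset,\cdot)=c_0(v,\cdot)$. Then $(c+\delta g)_{-1}(\emptyset,\cdot)=(\delta c)_0(v,\cdot)$ has norm at most $T\le\eta^{-1}T$.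

Lemma~\ref{lem:stair} needs $\eta_j(Y)\ge\eta$ for $0\le j\le k-1$, which holds because $k-1\le\min(k,e-1)$. With $U=\eta^{-1}T$, $i_1\le k$ and \eqref{eq:T} it gives
\[
\|[c]\|\le(k+2)!\,\eta^{-(k+2)}\binom{d+e+2}{k+2}\|\delta c\| .\qedhere
\]
\end{proof}

\begin{remark}
The hypothesis on $Y$ cannot simply be dropped. Let $X,Y$ be disconnected graphs, $S\subset X(0)$ and $S'\subset Y(0)$ the vertex sets of connected components, and let $c\in C^1(X*Y)$ have the single component $c_0=S\times S'$. Then $\delta c=0$. A coboundary has its component on $X(0)\times Y(0)$ of the form $f(x)+f'(y)$, which sums to $0$ over any four pairs $\{x,x'\}\times\{y,y'\}$, whereas $c_0$ sums to $1$ for $x\in S$, $x'\notin S$, $y\in S'$, $y'\notin S'$. So $\eta_1(X*Y)=0$.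
\end{remark}

\section{High degrees: coefficients in the top cohomology}\label{sec:coef}

Let $Y=X$, $k=d+1+s$ and $0\le s\le d-1$. A $k$-cochain $c$ has components $c_s,\dots,c_d$, and $\delta c$ has components $(\delta c)_{s+1},\dots,(\delta c)_d$. The first component $c_s\in C^s\otimes C^d$ assigns to each $s$-face a cochain of top degree. A coboundary can change each of these values independently by an element of $B^d(X)$, so what matters is the cochain $\varphi\in C^s(X;A)$, $\varphi(\sigma)=[c_s(\sigma,\cdot)]$. For $f\in C^i\otimes C^d$ we say that $f$ \emph{represents} $\varphi\in C^i(X;A)$ if $f(\sigma,\cdot)\in\varphi(\sigma)$ for all $\sigma$. Then $\mu(f)\ge\|\varphi\|$, the function $\delta_1f$ represents $\delta\varphi$, and there is $g\in C^i\otimes C^{d-1}$ with $\mu(f+\delta_2g)=\|\varphi\|$: choose a representative of minimal norm for each $\sigma$.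

The case $k=e$ in the proof of Theorem~\ref{thm:low} is the degenerate case $s=-1$ of this situation. There $\varphi$ is a single class, $\delta\varphi$ is the constant function on vertices with this value, and $\|\delta\varphi\|=\|\varphi\|$ for any norm on $A$. For $s\ge0$ no such identity holds. The smallest case is that of a graph and $k=2$, and there the passage from $\varphi$ to a cochain of the join can be seen directly.

\begin{lemma}\label{lem:graph}
For every pure $1$-dimensional complex $X$ we have $\eta_2(X^{*2})\le2\,h_0(X)$.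
\end{lemma}

\begin{proof}
Let $\varphi\colon X(0)\to A=H^1(X)$ be nonconstant. Let $c_0\in C^0\otimes C^1$ represent $\varphi$. For an edge $uu'$ the cochain $(\delta_1c_0)(uu',\cdot)=c_0(u,\cdot)+c_0(u',\cdot)$ lies in the class $\varphi(u)+\varphi(u')$, but it may be much larger than this class. We correct it with the second component: choose $c_1\in C^1\otimes C^0$ with $\mu(\delta_1c_0+\delta_2c_1)=\|\delta\varphi\|$, and let $c=c_0+c_1\in C^2(X^{*2})$. The only component of $\delta c$ is $(\delta c)_1=\delta_1c_0+\delta_2c_1$, and $\kappa_{11}=1$, so $\|\delta c\|=\|\delta\varphi\|$.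

For $g\in C^1(X^{*2})$ the value of $(c+\delta g)_0$ at a vertex $u$ is $c_0(u,\cdot)+g_{-1}(\emptyset,\cdot)+\delta g_0(u,\cdot)$. So $(c+\delta g)_0$ represents $\varphi+\gamma$ for the constant $\gamma=[g_{-1}(\emptyset,\cdot)]$, and its measure is at least $\|[\varphi]\|$. As $\kappa_{01}=\binom21\binom22/\binom43=\frac12$, we get $\|[c]\|\ge\frac12\|[\varphi]\|>0$ and $\eta_2(X^{*2})\le2\|\delta\varphi\|/\|[\varphi]\|$.
\end{proof}

For $d\ge2$ the cochain $c$ has further components, which must be chosen so that the further components of $\delta c$ are small too. This is where the upper bound in Theorem~\ref{thm:coef} uses the expansion of $X$.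

\begin{proof}[Proof of Theorem~\ref{thm:coef}]
Replacing $\varepsilon$ by $\min(1,\varepsilon)$, assume $\varepsilon\le1$. We prove the theorem with $K=(d+2)!\,4^{d+1}\varepsilon^{-d}$, using $\binom{2d+2}{r}\le4^{d+1}$. Write $h=h_s(X)$.

\emph{Lower bound.} First, $h>0$: as a group $A\cong\mathbb{F}_2^r$, so $C^\bullet(X;A)$ is a direct sum of $r$ copies of $C^\bullet(X)$, and $\tilde H^s(X)=0$ implies that every $\varphi\in C^s(X;A)$ with $\delta\varphi=0$ lies in $B^s(X;A)$.

Let $c\in C^k(X^{*2})$, $T=T(c)$, and let $\varphi\in C^s(X;A)$ be represented by $c_s$. The component $(\delta c)_{s+1}=\delta_1c_s+\delta_2c_{s+1}$ represents $\delta\varphi$, so $\|\delta\varphi\|\le T$. Choose $\psi\in C^{s-1}(X;A)$ with $\|\varphi+\delta\psi\|=\|[\varphi]\|$. This number is $0$ if $\varphi\in B^s(X;A)$, which is always so when $h=\infty$, and at most $T/h$ otherwise. In both cases it is at most $U=T/\min(1,h)$. Let $g_{s-1}\in C^{s-1}\otimes C^d$ represent $\psi$. Then $c_s+\delta_1g_{s-1}$ represents $\varphi+\delta\psi$, so there is $g_s\in C^s\otimes C^{d-1}$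 with $\mu(c_s+\delta_1g_{s-1}+\delta_2g_s)=\|\varphi+\delta\psi\|\le U$. The function inside $\mu$ is the first component of $c+\delta(g_{s-1}+g_s)$. Lemma~\ref{lem:stair} applies with $i_0=s$, $i_1=d$, $\eta=\varepsilon$, and with \eqref{eq:T} it gives
\[
\|[c]\|\le(d+2)!\,\varepsilon^{-(d-s)}\binom{2d+2}{k+2}\frac{\|\delta c\|}{\min(1,h)}\le\frac{K\,\|\delta c\|}{\min(1,h)} .
\]

\emph{Upper bound.} Let $h<\infty$ and let $\varphi\in C^s(X;A)\setminus B^s(X;A)$ attain it. We construct $c_i\in C^i\otimes C^{k-1-i}$ for $s\le i\le d$ such that the functions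
\[
x_i=\delta_1c_{i-1}+\delta_2c_i\in C^i\otimes C^{k-i},\qquad s+1\le i\le d,
\]
are small. Let $c_s$ represent $\varphi$ and choose $c_{s+1}$ with $\mu(x_{s+1})=\|\delta\varphi\|$, which is possible because $\delta_1c_s$ represents $\delta\varphi$. Suppose $c_s,\dots,c_i$ are chosen, where $s+1\le i\le d-1$. Applying $\delta_1$ to the definition of $x_i$ gives $\delta_1x_i=\delta_1\delta_2c_i=\delta_2(\delta_1c_i)$. The function $f=\delta_1c_i$ lies in $C^{i+1}\otimes C^j$ with $j=k-1-i=d+s-i$ and $1\le j\le d-1$. Lemma~\ref{lem:fill} gives $c_{i+1}\in C^{i+1}\otimes C^{j-1}$ with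
\[
\mu(x_{i+1})=\mu(f+\delta_2c_{i+1})\le\varepsilon^{-1}\mu(\delta_1x_i)\le\varepsilon^{-1}(i+2)\mu(x_i).
\]
Since $\prod_{i=s+1}^{d-1}(i+2)\le(d+1)!$, all $x_i$ satisfy $\mu(x_i)\le(d+1)!\,\varepsilon^{-d}\|\delta\varphi\|$. By \eqref{eq:delta} the $x_i$ are exactly the components of $\delta c$ for $c=c_s+\dots+c_d$, so $\|\delta c\|\le(d+1)!\,\varepsilon^{-d}\|\delta\varphi\|$.

For $g\in C^{k-1}(X^{*2})$ the component $(c+\delta g)_s=c_s+\delta_1g_{s-1}+\delta_2g_s$ represents $\varphi+\delta\psi$, where $\psi$ is represented by $g_{s-1}\in C^{s-1}\otimes C^d$. Its measure is at least $\|[\varphi]\|$, so $\|[c]\|\ge\kappa_{s,d}\|[\varphi]\|\ge4^{-(d+1)}\|[\varphi]\|>0$. Thus $c\notin B^k(X^{*2})$ and $\eta_k(X^{*2})\le(d+1)!\,4^{d+1}\varepsilon^{-d}h\le Kh$.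
\end{proof}

\begin{remark}\label{rem:hamming}
Two cases show where a counterexample cannot come from. If $H^d(X)=0$, then $h_s(X)=\infty$ and Theorem~\ref{thm:coef} gives $\eta_k(X^{*2})\ge K^{-1}$. Next, replace $A$ by $A'=\mathbb{F}_2^I$ with a weighted Hamming norm $\|x\|=\sum_{t\in I}\omega(t)x_t$, where $\omega>0$ and $x_t$ is read as $0$ or $1$; an example is $C^d(X)$ itself. A cochain $\varphi\in C^s(X;A')$ is a family of cochains $\varphi_t\in C^s(X)$, the coboundary acts on each, and $\|\varphi\|=\sum_t\omega(t)\|\varphi_t\|$. Correcting each coordinate separately gives $\|[\varphi]\|=\sum_t\omega(t)\|[\varphi_t]\|\le\eta_s(X)^{-1}\|\delta\varphi\|$. So the loss of expansion can only come from passing to the quotient by $B^d(X)$.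
\end{remark}

\section{An expander that does not expand over its own cohomology}\label{sec:graph}

By Lemma~\ref{lem:graph}, the case $d=1$ of Theorem~\ref{thm:counter} follows once we find graphs $X$ with $\eta_0(X)\ge\varepsilon$ and maps $\varphi\colon X(0)\to H^1(X)$ that move adjacent vertices to close points, while $\varphi$ is far from every constant.

\subsection{The idea}\label{sub:idea}

Let $G$ be a connected graph with edge set $E$, let $B=B^1(G)\subseteq\mathbb{F}_2^E$ be the space of cuts and $H=\mathbb{F}_2^E/B=H^1(G)$. For $y\subseteq E$ we have $\|y\|=|y|/|E|$, and $\|h\|=\min_{y\in h}|y|/|E|$ for $h\in H$. Consider a Cayley graph of $H$ with generators $g_1,\dots,g_m$ and the identity map from its vertex set to $H$. An edge is stretched to length $\|g_i\|$, and the distance to any constant $\gamma\in H$ is the average of $\|h+\gamma\|$, which is the average of $\|h\|$. So we want short generators, a large average norm, and a spectral gap.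

The spectrum is given by characters. Let $\langle z,y\rangle=\sum_{e}z_ey_e\in\mathbb{F}_2$ and let $Z=B^\perp$. Since $B$ is spanned by the vertex stars $\delta\{v\}$, the space $Z$ consists of the edge sets in which every vertex has even degree. A nonempty such set contains a cycle, so its size is at least the girth of $G$, the length of a shortest cycle. The functions $\chi_z([y])=(-1)^{\langle z,y\rangle}$, $z\in Z$, are the $|H|$ characters of $H$. They form an orthogonal basis of $\mathbb{R}^H$, and the translation operator $(\mathrm{T}_gF)(h)=F(h+g)$ satisfies $\mathrm{T}_g\chi_z=\chi_z(g)\chi_z$.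

Take first the single edges as generators. The average of $\mathrm{T}_{[e]}$ over $e\in E$ has eigenvalue $1-2|z|/|E|$ on $\chi_z$. In the cube $\mathbb{F}_2^E$ every $z$ occurs, and $|z|=1$ gives the gap $2/|E|$, of the same order as the step length $1/|E|$, in accordance with Remark~\ref{rem:hamming}. In the quotient $H$ only $z\in Z$ occur. If the girth is at least $L$, the gap is at least $2L/|E|$ while the steps are no longer than before. This gain of a factor $L$ is the source of the counterexample. To turn it into a constant gap we combine about $|E|/L$ single edges into one generator: a random set $y$ containing each edge with probability $\rho=a/L$ has norm about $a/L$, and $\mathbb{E}\,\chi_z([y])=(1-2\rho)^{|z|}\le e^{-2a}$ for $z\in Z\setminus\{0\}$.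

One difficulty remains. The Cayley graph maps badly to $H^1(G)$, whereas we need a graph that maps badly to its \emph{own} cohomology. We therefore take a product $X$ of $G$ and the Cayley graph. It projects to $H$, it expands if both factors do, and for bipartite $G$ it contains enough copies of $G$ to embed $H^1(G)$ isometrically in $H^1(X)$.

\subsection{The base graph}

Fix $0<\varepsilon<1$ and put $t=(1-\varepsilon)/2$. Fix $a\ge1$ with $e^{-2a}\le t$ and a prime $p\equiv1\pmod4$ with $2\sqrt p/(p+1)\le1-\varepsilon$. Put $D=p+1\ge6$. We use the graphs of Lubotzky, Phillips and Sarnak \cite{LPS}. For every sufficiently large prime $q\equiv1\pmod4$ with Legendre symbol $\bigl(\frac pq\bigr)=-1$ there is a connected bipartite $D$-regular simple graph $G$ on $n=q(q^2-1)$ vertices such that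
\begin{itemize}
\item the eigenvalues of its adjacency matrix $M_G$ other than $\pm D$, which are simple, have absolute value at most $2\sqrt p$;
\item its girth is at least $4\log_pq-\log_p4$.
\end{itemize}
There are infinitely many such $q$: by quadratic reciprocity the conditions say that $q\equiv1\pmod 4$ and that $q$ is a nonresidue modulo $p$, and Dirichlet's theorem applies. From now on $\varepsilon,t,a,p$ are fixed and $n\to\infty$.

Let $P,Q$ be the two sides of $G$, and let $E,B,Z,H$ be as in Section~\ref{sub:idea}. Then $|E|=Dn/2\ge3n$. Put $L=\lfloor\log_pn\rfloor$. Since $n<q^3$, the girth is at least $\frac43\log_pn-\log_p4$, which is at least $L$ for $n\ge64$. Hence $|z|\ge L$ for all $z\in Z\setminus\{0\}$. The condition $D\ge6$ makes $H$ so large that most classes have no small representative.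

\begin{lemma}\label{lem:avg}
The average of $\|h\|$ over $h\in H$ is at least $\frac1{20}$.
\end{lemma}

\begin{proof}
Under the product measure on $\mathbb{F}_2^E$ with density $\frac1{10}$, a set $y$ with $|y|\le|E|/10$ has probability $(\frac1{10})^{|y|}(\frac9{10})^{|E|-|y|}\ge(9^9/10^{10})^{|E|/10}\ge32^{-|E|/10}$. So there are at most $2^{|E|/2}$ such sets, and at most $2^{|E|/2}$ classes $h$ with $\|h\|\le\frac1{10}$. As $G$ is connected, $\dim B=n-1$ and $|H|=2^{|E|-n+1}\ge2^{2|E|/3}$. The fraction of classes with $\|h\|\le\frac1{10}$ is at most $2^{-|E|/6}\le\frac12$.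
\end{proof}

\subsection{Short generators}

A simplicial complex has neither edge weights nor multiple edges, so we replace the distribution of the random set $y$ by a sample of distinct classes. For $y_1,\dots,y_m\subseteq E$ and $z\in Z$ put $\tau_z=\frac1m\sum_{i=1}^m(-1)^{\langle z,y_i\rangle}$.

\begin{lemma}\label{lem:gen}
For $n$ large there are $y_1,\dots,y_m\subseteq E$ such that
\begin{enumerate}
\item[(i)] $|\tau_z|\le1-\varepsilon$ for all $z\in Z\setminus\{0\}$;
\item[(ii)] $\frac1m\sum_i\|y_i\|\le4a/L$;
\item[(iii)] the classes $[y_1],\dots,[y_m]\in H$ are distinct.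
\end{enumerate}
\end{lemma}

\begin{proof}
Let $\rho=a/L$, which is at most $\frac14$ for $n$ large, and $m=\lceil4|E|/t^2\rceil$. Let $y_1,\dots,y_m$ be independent random subsets of $E$, each containing each edge independently with probability $\rho$.

(i) For $z\in Z\setminus\{0\}$, independence of the edges gives $\mathbb{E}(-1)^{\langle z,y_i\rangle}=(1-2\rho)^{|z|}$, which lies in $[0,e^{-2\rho L}]=[0,e^{-2a}]\subseteq[0,t]$. This is where the girth is used. Hoeffding's inequality states that the average of $m$ independent random variables with values in $[-1,1]$ deviates from its mean by more than $t$ with probability at most $2e^{-mt^2/2}$, here at most $2e^{-2|E|}$. There are at most $2^{|E|}$ choices of $z$. So with probability at least $1-2(2/e^2)^{|E|}>\frac34$, all these $\tau_z$ lie in $[-t,2t]$, and $2t=1-\varepsilon$.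

(ii) The left side has expectation $\rho$, so by Markov's inequality it exceeds $4\rho$ with probability at most $\frac14$.

(iii) Let $i\ne j$. The set $y_i+y_j$ contains each edge independently with probability $\rho'=2\rho(1-\rho)\in[\rho,\frac12]$. Fix a spanning tree of $G$. A cut $\delta f$ that vanishes on the tree has $f$ constant, so an element of $B$ is determined by its values on the tree. Given the tree coordinates of $y_i+y_j$, the event $y_i+y_j\in B$ therefore prescribes the remaining $|E|-n+1\ge2n$ coordinates, each of which takes a prescribed value with probability at most $1-\rho'\le e^{-\rho}$. Hence $\Pr([y_i]=[y_j])\le e^{-2an/L}$. Since $m=O(n)$ and $L\le\log_pn$, the bound $m^2e^{-2an/L}$ for the failure of (iii) tends to $0$.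

For $n$ large the three failure probabilities sum to less than $1$.
\end{proof}

\subsection{The graph $X$ and its expansion}

Fix $y_1,\dots,y_m$ as in Lemma~\ref{lem:gen}. Let $X$ be the graph with vertex set $V=V(G)\times H$ and edges
\[
\epsilon(vw,h,i)=\{(v,h),\,(w,h+[y_i])\},\qquad vw\in E,\ v\in P,\ w\in Q,\ h\in H,\ 1\le i\le m .
\]
The endpoints determine $vw$, $h$ and $[y_i]$, and by (iii) also $i$. So distinct triples give distinct edges, $X$ is a simple graph with $|E|\,|H|\,m$ edges, and it is $Dm$-regular. Its Garland weights are uniform on vertices and on edges.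

\begin{lemma}\label{lem:exp}
$\eta_0(X)\ge\varepsilon$. In particular, $X$ is connected.
\end{lemma}

\begin{proof}
Since $2[y_i]=0$, the vertices $(v,h)$ and $(v',h')$ are adjacent exactly when $vv'\in E$ and $h'=h+[y_i]$ for some $i$, whichever side $v$ is on. So the adjacency matrix is $M_X=M_G\otimes\sum_i\mathrm{T}_{[y_i]}$. The operator $\sum_i\mathrm{T}_{[y_i]}$ has eigenvalue $m\tau_z$ on $\chi_z$. Tensoring an eigenbasis of $M_G$ with the characters, we see that the eigenvalues of $M_X/(Dm)$ are the products $\lambda\tau_z$, where $\lambda$ runs over the eigenvalues of $M_G/D$ and $z$ over $Z$. For $z\ne0$ we have $|\lambda\tau_z|\le1-\varepsilon$ by (i). For $z=0$ we have $\tau_0=1$ and obtain $1$ and $-1$ once each, and otherwise numbers of absolute value at most $2\sqrt p/(p+1)\le1-\varepsilon$. The eigenvalue $1$ belongs to the constant vector $\mathbf 1$, so $x^{\top}(DmI-M_X)x\ge\varepsilon Dm\,x^{\top}x$ for all real $x\perp\mathbf 1$.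

Let $S\subseteq V$, $S^c=V\setminus S$ and $x=\mathbf 1_S-\frac{|S|}{|V|}\mathbf 1$. Then $x\perp\mathbf 1$ and $x^{\top}x=|S||S^c|/|V|$. The form $x^{\top}(DmI-M_X)x$ is the sum of $(x_u-x_{u'})^2$ over the edges $uu'$, that is, the number of edges between $S$ and $S^c$. Dividing by the total number $Dm|V|/2$ of edges and using $\max(|S|,|S^c|)\ge|V|/2$,
\[
\|\delta S\|\ge2\varepsilon\frac{|S||S^c|}{|V|^2}\ge\varepsilon\frac{\min(|S|,|S^c|)}{|V|}=\varepsilon\|[S]\| .\qedhere
\]
\end{proof}

\subsection{An isometric copy of $H^1(G)$}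

The projection $\pi\colon X\to G$ maps edges to edges, so it induces pullbacks $\pi^*$ on $C^0$ and $C^1$ with $\pi^*\delta=\delta\pi^*$, and a homomorphism $\pi^*\colon H=H^1(G)\to H^1(X)$. The graph $X$ has many more cuts than the pullbacks of cuts of $G$, and one of them might shorten $\pi^*y$. Sections of $\pi$ rule this out.

\begin{lemma}\label{lem:iso}
$\|\pi^*h\|=\|h\|$ for all $h\in H$.
\end{lemma}

\begin{proof}
Every edge of $G$ has $|H|m$ preimages, so $\|\pi^*y\|=\|y\|$ for $y\in C^1(G)$. Taking $y\in h$ of minimal norm gives $\|\pi^*h\|\le\|h\|$.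

Conversely, let $y\in h$ and $f\in C^0(X)$; we must show $\|\pi^*y+\delta f\|\ge\|h\|$. For $(h_0,i)\in H\times\{1,\dots,m\}$ define $\sigma=\sigma_{h_0,i}\colon G\to X$ by $v\mapsto(v,h_0)$ for $v\in P$ and $w\mapsto(w,h_0+[y_i])$ for $w\in Q$. Because $G$ is bipartite, every edge $vw$ is mapped to an edge, namely $\epsilon(vw,h_0,i)$, and $\pi\sigma=\mathrm{id}$. Hence $\sigma^*(\pi^*y+\delta f)=y+\delta(f\circ\sigma)$ belongs to $h$ and has at least $\|h\|\,|E|$ edges. In other words, $\pi^*y+\delta f$ contains at least $\|h\|\,|E|$ of the edges $\epsilon(vw,h_0,i)$, $vw\in E$. As $(h_0,i)$ varies, these edge sets partition the edges of $X$. So $\pi^*y+\delta f$ contains at least a fraction $\|h\|$ of all edges.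
\end{proof}

\subsection{The map to $H^1(X)$}

\begin{proposition}\label{prop:graph}
For $n$ large, the graph $X$ satisfies $\eta_0(X)\ge\varepsilon$, $h_0(X)\le160a/L$ and $\eta_2(X^{*2})\le320a/L$.
\end{proposition}

\begin{proof}
The first claim is Lemma~\ref{lem:exp}. Define $\varphi\colon V\to H^1(X)$ by $\varphi(v,h)=\pi^*h$. On the edge $\epsilon(vw,h,i)$ the coboundary is $\pi^*h+\pi^*(h+[y_i])=\pi^*[y_i]$, of norm at most $\|y_i\|$. Each $i$ occurs for a fraction $1/m$ of the edges, so $\|\delta\varphi\|\le4a/L$ by Lemma~\ref{lem:gen}(ii).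

Let $\gamma\in H^1(X)$ be any constant; it need not lie in $\pi^*H$. By subadditivity and Lemma~\ref{lem:iso}, $\|\pi^*h+\gamma\|+\|\pi^*h'+\gamma\|\ge\|\pi^*(h+h')\|=\|h+h'\|$. Average over independent uniform $h,h'\in H$. The left side has average $2\|\varphi+\gamma\|$. On the right, $h+h'$ is uniform, so the average is at least $\frac1{20}$ by Lemma~\ref{lem:avg}. Thus $\|[\varphi]\|\ge\frac1{40}$ and $h_0(X)\le40\cdot4a/L$. Lemma~\ref{lem:graph} gives the last claim.
\end{proof}

Since $a$ depends only on $\varepsilon$ and $L\to\infty$ with $n$, this proves Theorem~\ref{thm:counter} for $d=1$.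

\section{Suspension and the case $k=2d$}\label{sec:susp}

To raise the dimension we need an operation that keeps $X$ expanding and keeps $X^{*2}$ poorly expanding. The suspension $\Sigma W=W*S^0$, where $S^0$ consists of two points $+$ and $-$, does both: it shifts expansion constants by one degree up to bounded factors, and it is compatible with joins, because the join is associative and commutative up to isomorphism, so $(\Sigma X)^{*2}\cong\Sigma\Sigma(X^{*2})$.

\begin{lemma}\label{lem:susp}
Let $W$ be pure of dimension $e\ge0$.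
\begin{enumerate}
\item[(1)] $\eta_k(\Sigma W)\ge\frac1{e+2}\min(1,\eta_{k-1}(W))$ for $0\le k\le e$, provided $\eta_{k-1}(W)>0$.
\item[(2)] $\eta_k(\Sigma W)\le\frac{k+2}{k+1}\,\eta_{k-1}(W)$ for $1\le k\le e$.
\end{enumerate}
\end{lemma}

\begin{proof}
A $k$-face of $\Sigma W$ is a $k$-face of $W$, or $\sigma\sqcup\{\pm\}$ with $\sigma\in W(k-1)$. So a $k$-cochain is a triple $c=(c_\circ,c_+,c_-)\in C^k(W)\oplus C^{k-1}(W)\oplus C^{k-1}(W)$. The facets of $\sigma\sqcup\{+\}$ are $\sigma$ and the faces $\sigma'\sqcup\{+\}$ with $\sigma'$ a facet of $\sigma$, hence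
\[
\delta c=(\delta c_\circ,\ c_\circ+\delta c_+,\ c_\circ+\delta c_-).
\]
The points $\pm$ have weight $\frac12$ in $S^0$, and $\kappa_{k,-1}=\binom{e+1}{k+1}/\binom{e+2}{k+1}=\frac{e+1-k}{e+2}$, $\kappa_{k-1,0}=\binom{e+1}{k}/\binom{e+2}{k+1}=\frac{k+1}{e+2}$. With $\nu_k=\frac{k+1}{e+2}$ this gives, in every degree $k\le e+1$,
\[
\|c\|=(1-\nu_k)\|c_\circ\|+\tfrac{\nu_k}2\bigl(\|c_+\|+\|c_-\|\bigr).
\]

(1) Adding $\delta(c_+,0,0)=(\delta c_+,c_+,c_+)$ turns $c$ into $(u,0,f)$ with $u=c_\circ+\delta c_+$ and $f=c_++c_-$. Then $\delta c=(\delta u,u,u+\delta f)$, so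
\[
R:=\|u\|+\|u+\delta f\|\le\frac2{\nu_{k+1}}\|\delta c\|=\frac{2(e+2)}{k+2}\|\delta c\|\le(e+2)\|\delta c\| ,
\]
and both $\|u\|$ and $\|\delta f\|$ are at most $R$. Choose $g\in C^{k-2}(W)$ with $\|f+\delta g\|\le\|\delta f\|/\eta_{k-1}(W)$; for $k=0$ this is $g=0$, as $\eta_{-1}=1$. Adding $\delta(0,0,g)=(0,0,\delta g)$ turns $c$ into $(u,0,f+\delta g)$. With $\beta=\min(1,\eta_{k-1}(W))$,
\[
\|[c]\|\le(1-\nu_k)R+\tfrac{\nu_k}{2}\beta^{-1}R\le\beta^{-1}R\le\beta^{-1}(e+2)\|\delta c\| .
\]

(2) Let $f\in C^{k-1}(W)\setminus B^{k-1}(W)$ attain $\eta_{k-1}(W)$ and let $c=(0,0,f)$. Then $\delta c=(0,0,\delta f)$ and $\|\delta c\|=\frac{\nu_{k+1}}2\|\delta f\|$. For any $g=(g_\circ,g_+,g_-)$ of degree $k-1$,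
\[
\|c+\delta g\|\ge\tfrac{\nu_k}2\bigl(\|g_\circ+\delta g_+\|+\|f+g_\circ+\delta g_-\|\bigr)\ge\tfrac{\nu_k}2\|f+\delta(g_++g_-)\|\ge\tfrac{\nu_k}2\|[f]\|>0 .
\]
So $c\notin B^k(\Sigma W)$ and $\|\delta c\|/\|[c]\|\le\frac{\nu_{k+1}}{\nu_k}\eta_{k-1}(W)$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:counter}]
Let $0<\varepsilon<2/(d+1)!$ and $\varepsilon_1=\varepsilon\,(d+1)!/2<1$. Let $X_1$ be a graph from Proposition~\ref{prop:graph} with $\eta_0(X_1)\ge\varepsilon_1$, and let $X_{r+1}=\Sigma X_r$, so that $X_r$ is pure of dimension $r$.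

We claim $\eta_j(X_r)\ge2\varepsilon_1/(r+1)!$ for $0\le j<r$. This holds for $r=1$. If it holds for $r$, then $\min(1,\eta_{k-1}(X_r))\ge2\varepsilon_1/(r+1)!$ for $0\le k\le r$, because $2\varepsilon_1/(r+1)!\le1=\eta_{-1}$. Lemma~\ref{lem:susp}(1) with $e=r$ gives $\eta_k(X_{r+1})\ge2\varepsilon_1/(r+2)!$ for $0\le k\le r$. For $r=d$ the claim reads $\eta_j(X_d)\ge\varepsilon$ for $0\le j<d$.

Let $W=X_r^{*2}$, of dimension $2r+1$. Apply Lemma~\ref{lem:susp}(2) to $W$ with $k=2r+1$ and to $\Sigma W$, of dimension $2r+2$, with $k=2r+2$: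
\[
\eta_{2r+2}(X_{r+1}^{*2})=\eta_{2r+2}(\Sigma\Sigma W)\le\frac{2r+4}{2r+3}\cdot\frac{2r+3}{2r+2}\,\eta_{2r}(W)=\frac{r+2}{r+1}\,\eta_{2r}(X_r^{*2}).
\]
The product over $r=1,\dots,d-1$ telescopes to $\eta_{2d}(X_d^{*2})\le\frac{d+1}2\,\eta_2(X_1^{*2})$. By Proposition~\ref{prop:graph}, with $\varepsilon_1$ fixed, $X_1$ can be chosen so that the right side is less than $\theta$.
\end{proof}

The factors $\frac1{e+2}$ in Lemma~\ref{lem:susp}(1) account for the range $\varepsilon<2/(d+1)!$ in Theorem~\ref{thm:counter}. Each suspension moves the pair $(d,k)$ to $(d+1,k+2)$, so starting from $(1,2)$ this argument reaches the pairs $(d,2d)$ and gives no information for $d<k<2d$.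

\begin{thebibliography}{9}

\bibitem{source}
\emph{Coboundary expansion, equivariant overlap, and crossing numbers of simplicial complexes},
\texttt{https://research-explorer.ista.ac.at/download/14445/14475/}\allowbreak\texttt{2023\_IsraelJourMath\_Wagner.pdf}

\bibitem{LPS}
Lubotzky, Phillips and Sarnak, \emph{Ramanujan graphs}, Combinatorica 8 (1988).

\end{thebibliography}
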